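# Block-intersecting families and tilted means of a real-rooted weight polynomial

## The weight polynomial $P_k(y)$

Fix an integer $r\ge 1$ and put $f(x)=(1+x)^r-1$. For integers $k\ge 1$ and $t\ge 0$ let
$$w_t=w_{k,t}=[x^k]\,f(x)^t,\qquad P_k(y)=\sum_{t}w_{k,t}\,y^t. \tag{1}$$
Take $t$ disjoint blocks of $r$ points each. Since $f(x)$ enumerates the nonempty subsets of one block by size, $w_{k,t}$ is the number of $k$-subsets of the union that meet every one of the $t$ blocks. Such a set takes at least one and at most $r$ points from each block, so for $k\ge1$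
$$w_{k,t}>0\iff \frac kr\le t\le k. \tag{2}$$

**Example.** Let $r=2$, so $f=2x+x^2$. Then $P_1=2y$, $P_2=y+4y^2$, $P_3=4y^2+8y^3$ and $P_4=y^2+12y^3+16y^4$. Apart from the double zero at $0$, the zeros of $P_4$ are $(-12\pm\sqrt{80})/32$, both in $(-1,0)$. In general, for $r=2$, a set counted by $w_{k,t}$ has $k-t$ blocks fully taken and $2t-k$ blocks half taken, so $w_{k,t}=\binom{t}{k-t}2^{2t-k}$.

What is this polynomial for? Let $X$ be an $n$-set, $r\mid n$, cut into $m=n/r$ blocks $S_1,\dots,S_m$ of size $r$. Call a family $\mathcal A$ of $k$-subsets of $X$ *block-intersecting* if for all $A,B\in\mathcal A$ some block $S_i$ meets both $A$ and $B$. The sets $A$ and $B$ need not share a point; they only have to visit a common block. How large can such a family be? Write $N(n,r,k)$ for the maximum.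

Attach to each $A$ its **support** $\{i:A\cap S_i\ne\emptyset\}\subseteq[m]$. Then $\mathcal A$ is block-intersecting exactly when its supports form an intersecting family on $[m]$ (any two members, equal or not, have a common element). A support of size $t$ is carried by exactly $w_{k,t}$ sets. So we ask for the heaviest intersecting family on $[m]$ when a $t$-set weighs $w_{k,t}$. The proof turns on two facts about $P_k$: its zeros are all real, and its logarithmic derivative can be computed almost exactly.

## Block stars, the constant $d_r$, and the theorems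

A **block star** is the family $\{A\in\binom Xk: A\cap S_i\neq\emptyset\}$ for one fixed $i$. It is block-intersecting and has $\binom nk-\binom{n-r}k$ members. Write $\mathcal A^*$ for the block star with $i=1$. Put
$$d=d_r=1-2^{-1/r}.$$
The following conjecture is in "Research Problems from the BCC21": for each fixed $r$ there is a function $\epsilon_r(n)\to0$ such that for $k\ge1$
$$k<d_rn(1-\epsilon_r(n))\ \Longrightarrow\ N(n,r,k)=|\mathcal A^*|=\binom nk-\binom{n-r}k .$$
For $r=1$ this is the Erdős–Ko–Rado theorem, and for $r=2$ it was proved by Johnson and Talbot. We prove that it is true for every $r$.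

**Theorem A.** Let $r\ge2$. There is $n_0(r)$ such that if $r\mid n$, $n\ge n_0(r)$, $k\ge1$ and
$$k+1\le d_r(n+1),$$
then $N(n,r,k)=\binom nk-\binom{n-r}k$, and the only extremal families are the block stars.

**Theorem A implies the conjecture.** For $r\ge2$ put $\epsilon_r(n)=1/(d_rn)$ for $n\ge n_0(r)$, and $\epsilon_r(n)=1$ for $n<n_0(r)$, where no $k\ge1$ qualifies. If $n\ge n_0(r)$ and $k<d_rn(1-\epsilon_r(n))=d_rn-1$, then $k+1<d_rn<d_r(n+1)$ and Theorem A applies. For $r=1$ we have $d_1=\frac12$, and Erdős–Ko–Rado allows $\epsilon_1=0$.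

**Theorem B (converse).** Let $r\ge2$ and $\delta>0$. There is $n_1(r,\delta)$ such that if $r\mid n$, $n\ge n_1(r,\delta)$ and
$$d_rn-\frac{(r-1)d_r}{2}+\delta\le k\le n-r,$$
then $N(n,r,k)>\binom nk-\binom{n-r}k$.

So $d_r$ is the exact threshold constant.

**Corollary C.** Let $r\ge2$. For all large $n$ divisible by $r$, Theorems A and B decide, for all $k$ with at most one exception, whether the block star is optimal.

(For $k>n-r$ every $k$-set meets $S_1$, so there the block star is everything.) What happens at the one possible exceptional $k$ is not determined by this argument.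

**Why $d_r$?** If $k=pn$ with $p$ fixed and $n$ large, a uniformly random $k$-set misses $S_1$ with probability close to $(1-p)^r$, and $(1-p)^r=\frac12$ exactly at $p=d_r$. So below $d_r$ a typical set meets fewer than half the blocks.

**A case by hand.** Let $r=2$, $n=6$, so $m=3$. For $k=1$ the supports are singletons, so an intersecting family uses one block and $N=2=\binom61-\binom41$. For $k=2$ the block star has $15-6=9$ members, but the sets meeting two different blocks number $15-3=12$, and any two $2$-subsets of $[3]$ intersect. So the star loses. Its competitor, "meet at least two of three blocks", will prove Theorem B.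

One inequality is used several times: for $r\ge2$,
$$(r+1)d_r<1. \tag{3}$$
Indeed this says $2^{-1/r}>\frac r{r+1}$, that is, $(1+\frac1r)^r>2$. This holds because the first two terms of the binomial expansion already sum to $2$, and for $r\ge2$ there are further positive terms.

## Erdős–Ko–Rado by layers, with complementary pairs

**Recalled (Erdős–Ko–Rado).** If $1\le t\le m/2$, an intersecting family of $t$-subsets of $[m]$ has at most $\binom{m-1}{t-1}$ members. If $t<m/2$, equality holds only for the family of all $t$-sets containing some fixed element.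

Let $F$ be an intersecting family on $[m]$, and let $F_t$ be its members of size $t$. The first thing to try is to bound $\sum_tw_t|F_t|$ layer by layer. For $t\le m/2$ this gives what we want, since the star has exactly $\binom{m-1}{t-1}$ members of size $t$. For $t>m/2$ it stops: any two $t$-sets intersect, so a single layer may contain all $\binom mt$ sets, more than $\binom{m-1}{t-1}$ when $t<m$. This is what happened for $m=3$, $t=2$ above. A large upper layer must be paid for in the lower layers, because $F$ cannot contain both a set and its complement.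

**Lemma 1.** If $w_t\ge w_{m-t}$ for all integers $1\le t<m/2$, then $N(n,r,k)=\binom nk-\binom{n-r}k$.

*Proof.* Let $\mathcal A$ be block-intersecting with support family $F$. Then $|\mathcal A|\le\sum_tw_t|F_t|$, and $F_0=\emptyset$ because $k\ge1$. Let $1\le t<m/2$. Erdős–Ko–Rado gives $|F_t|\le\binom{m-1}{t-1}$. Each $t$-set and its complement, an $(m-t)$-set, contribute at most one member of $F$, so
$$|F_t|+|F_{m-t}|\le\binom mt=\binom{m-1}{t-1}+\binom{m-1}{m-t-1}.$$
Since $w_t-w_{m-t}\ge0$ and $w_{m-t}\ge0$,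
$$w_t|F_t|+w_{m-t}|F_{m-t}|=(w_t-w_{m-t})|F_t|+w_{m-t}\big(|F_t|+|F_{m-t}|\big)\le w_t\binom{m-1}{t-1}+w_{m-t}\binom{m-1}{m-t-1}. \tag{4}$$
If $m$ is even, the same pairing gives $|F_{m/2}|\le\frac12\binom m{m/2}=\binom{m-1}{m/2-1}$. Finally $|F_m|\le1=\binom{m-1}{m-1}$. Summing over all layers,
$$|\mathcal A|\le\sum_{t\ge1}w_t\binom{m-1}{t-1}=|\mathcal A^*|,$$
because the right side counts the $k$-sets whose support contains $1$. $\square$

**A numerical test.** Let $r=2$, $n=40$, $m=20$, where $d_2(n+1)\approx12.009$. For $k=11$ the only $t<10$ with $w_{20-t}\ne0$ is $t=9$, and $w_{11,9}=\binom92 2^7=4608\ge w_{11,11}=2^{11}=2048$. So Lemma 1 applies and the block star is optimal. For $k=12$ we find $w_{12,9}=\binom93 2^6=5376<w_{12,11}=11\cdot2^{10}=11264$, and the hypothesis of Lemma 1 fails. In fact the star is then beaten, as we check in the section on Theorem B.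

So Theorem A, apart from uniqueness, reduces to an inequality about coefficients: $w_{k,m-t}\le w_{k,t}$ for $1\le t<m/2$, whenever $k+1\le d(n+1)$ and $n$ is large.

## Why locating the peak is not enough: pairs of ratios and a tilt

It is natural to show that the sequence $w_t$ is unimodal and to check that its peak lies at or below the middle $m/2$. This settles the comparison near the center and nothing more: the sequence could rise steeply before the peak and fall slowly after it. Even log-concavity does not exclude this. For $m=6$ take the abstract sequence $(a_1,\dots,a_5)=(1,8,10,8,5)$. It is log-concave ($64\ge10$, $100\ge64$, $64\ge50$), its peak is at $m/2=3$, and $a_4\le a_2$; yet $a_5=5>1=a_1$.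

What we need is a comparison of the rise at $s$ with the fall at the mirror position. Put $s'=m-1-s$ and ask for
$$\frac{w_{s+1}}{w_s}\cdot\frac{w_{s'+1}}{w_{s'}}\le1. \tag{5}$$
Multiplying (5) over $s$ will give $w_{m-t}\le w_t$. Suppose (5) fails, and call the two ratios $\rho,\rho'$, so $\rho\rho'>1$. Then we can choose $y$ with $1/\rho<y<\rho'$, and therefore
$$y\,\frac{w_{s+1}}{w_s}>1\qquad\text{and}\qquad \frac1y\cdot\frac{w_{s'+1}}{w_{s'}}>1 .$$
So the *tilted* sequence $w_ty^t$ still increases from $s$ to $s+1$, and the oppositely tilted sequence $w_ty^{-t}$ still increases from $s'$ to $s'+1$. Tilting by an unknown $y$ has replaced one statement about a product by two statements about single sequences.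

Normalize $w_ty^t$ to a probability distribution. Its mean is
$$\theta_k(y)=\frac{yP_k'(y)}{P_k(y)}\qquad(y>0).$$
If we know that a distribution still increasing from $s$ to $s+1$ has mean above $s$, then the failure of (5) forces
$$\theta_k(y)+\theta_k(1/y)>s+s'=m-1.$$
It remains to compute $\theta_k$ and show that the sum is too small for this. Three ingredients are needed: the real zeros of $P_k$ (which make the distribution a sum of independent Bernoulli variables), the statement about increase and mean for such sums, and an estimate of $\theta_k(y)$ that is uniform in $y$.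

## All zeros of $P_k$ are real

**Lemma 2.** For $k\ge1$, $P_k$ has only real, nonpositive zeros.

*Proof.* **Step 1: a recurrence.** We want $P_{k+1}$ in terms of $P_k$ and $P_k'$. Fix a $t$-set $T$ of blocks and count pairs $(B,b)$ with $B$ a $(k+1)$-set meeting exactly the blocks of $T$, and $b\in B$. There are $(k+1)w_{k+1,t}$ pairs. If $B\setminus\{b\}$ still has support $T$, then it is one of $w_{k,t}$ sets, and $b$ is one of the $rt-k$ remaining points. Otherwise $B\setminus\{b\}$ has support $T$ minus one block: there are $t$ choices of the block, $r$ choices of $b$ in it, and $w_{k,t-1}$ choices of the rest. Hence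
$$(k+1)w_{k+1,t}=(rt-k)w_{k,t}+rt\,w_{k,t-1}.$$
Multiply by $y^t$ and sum. Since $\sum_t t\,w_{k,t}y^t=yP_k'$ and $\sum_t t\,w_{k,t-1}y^t=y(yP_k)'=yP_k+y^2P_k'$,
$$(k+1)P_{k+1}=ry(1+y)P_k'+(ry-k)P_k. \tag{6}$$

**Step 2: the right side as a derivative.** This prepares Rolle's theorem. On $(-1,0)$ put
$$G(y)=(1+y)^{1+k/r}(-y)^{-k/r}P_k(y).$$
By the product rule, $(1+y)^{-1-k/r}(-y)^{k/r}G'=\Big(\frac{1+k/r}{1+y}-\frac{k/r}{y}\Big)P_k+P_k'$. Multiply by $ry(1+y)$. The coefficient of $P_k$ becomes $ry(1+\frac kr)-k(1+y)=ry-k$, so by (6)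
$$(k+1)P_{k+1}=ry(1+y)\cdot(1+y)^{-1-k/r}(-y)^{k/r}\,G'(y).$$
On $(-1,0)$ the factors in front of $G'$ do not vanish, so $P_{k+1}$ and $G'$ have the same zeros there.

**Step 3: induction on $k$.** Let $s_k=\lceil k/r\rceil$. We claim that $P_k$ has degree $k$, a zero of order exactly $s_k$ at $0$, and $k-s_k$ distinct zeros in $(-1,0)$. These are then all its zeros, which proves the lemma.

The degree and the order at $0$ follow from (2). For $k=1$ we have $P_1=ry$ and $s_1=1$. Assume the claim for $k$. In $(-1,0)$ the function $G$ has the $k-s_k$ zeros of $P_k$. Also $G(y)\to0$ as $y\to-1$, because $1+k/r>0$. Near $0$, $G(y)$ behaves like a nonzero constant times $(-y)^{s_k-k/r}$.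

* If $r\mid k$, Rolle's theorem applied to $-1$ and the $k-s_k$ interior zeros gives at least $k-s_k$ distinct zeros of $G'$ in $(-1,0)$. Here $s_{k+1}=s_k+1$, so this number is $k+1-s_{k+1}$.
* If $r\nmid k$, then $s_k>k/r$, so $G(y)\to0$ also as $y\to0$. Now Rolle's theorem has one more point and gives at least $k-s_k+1$ distinct zeros. Here $s_{k+1}=s_k$, so this number is again $k+1-s_{k+1}$.

Thus $P_{k+1}$ has at least $k+1-s_{k+1}$ distinct zeros in $(-1,0)$. With the zero of order $s_{k+1}$ at $0$ this exhausts the degree $k+1$, so there are no others. $\square$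

**Consequence.** Let $y>0$ and let the zeros of $z\mapsto P_k(yz)$ be $-a_1,\dots,-a_k$ with all $a_i\ge0$. Then
$$\frac{P_k(yz)}{P_k(y)}=\prod_{i=1}^k\frac{z+a_i}{1+a_i},$$
and each factor is the generating function of a Bernoulli variable with success probability $\frac1{1+a_i}$. So there is a sum $X$ of independent Bernoulli variables with $P(X=t)=w_ty^t/P_k(y)$. Its mean, the derivative at $z=1$, is $\theta_k(y)$.

## An increase from $t$ to $t+1$ forces the mean above $t+\frac1{t+2}$

**Lemma 3.** Let $X$ be a sum of finitely many independent Bernoulli variables with mean $\theta$, let $t\ge0$ be an integer, and suppose $\theta\le t+\frac1{t+2}$. Then $P(X=t+1)\le P(X=t)$.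

The bound cannot be relaxed. For $X\sim\mathrm{Bin}(t+1,a)$ with $a=\frac{t+1}{t+2}$ the mean is $\frac{(t+1)^2}{t+2}=t+\frac1{t+2}$ and $\frac{P(X=t+1)}{P(X=t)}=\frac{a}{(t+1)(1-a)}=1$; a slightly larger $a$ makes this ratio exceed $1$.

*Proof (Hoeffding's argument).* **Step 1: reduce to a shifted binomial.** Fix the number $N$ of variables and $\theta$. On the compact set of $(p_1,\dots,p_N)\in[0,1]^N$ with $\sum p_i=\theta$ consider the continuous function $h=P(X=t+1)-P(X=t)$. The maximizers of $h$ form a compact set; among them take one minimizing $\sum p_i^2$.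

As a function of two coordinates $p_i,p_j$, the others fixed, $h$ is affine in each and symmetric, so $h=\alpha+\beta(p_i+p_j)+C\,p_ip_j$. With $p_i+p_j$ also fixed, $h=\text{const}+C\,p_ip_j$. Suppose $p_i\ne p_j$ both lie in $(0,1)$. Since $p_ip_j=\frac14\big((p_i+p_j)^2-(p_i-p_j)^2\big)$, by changing the difference slightly we can both increase and decrease the product. At a maximizer this forces $C=0$. But then replacing both by their average does not change $h$ and lowers $\sum p_i^2$, a contradiction. So all $p_i$ in $(0,1)$ are equal: at this maximizer $X=j+\mathrm{Bin}(N',a)$ with $0<a<1$ (or $X=j$, that is, $N'=0$), and $j+N'a=\theta$. Since this point maximizes $h$, it suffices to show $h\le0$ there.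

**Step 2: the shifted binomial.** We have $j\le\theta\le t+\frac12$, so $i:=t-j\ge0$. If $N'<i+1$, then $P(X=t+1)=0$ and $h\le0$. Let $N'\ge i+1$, and put $\varepsilon=\frac1{t+2}\le\frac1{i+2}$. Then $N'a=\theta-j\le i+\varepsilon$, and $a\le\frac{i+\varepsilon}{N'}\le\frac{i+\varepsilon}{i+1}$. Adding,
$$(N'+1)a\le i+\varepsilon+\frac{i+\varepsilon}{i+1}=i+\frac{i+\varepsilon(i+2)}{i+1}\le i+1 .$$
This is equivalent to $(N'-i)a\le(i+1)(1-a)$, that is, to
$$\frac{P(X=t+1)}{P(X=t)}=\frac{(N'-i)a}{(i+1)(1-a)}\le1.\qquad\square$$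

Applied to the variable with $P(X=t)=w_ty^t/P_k(y)$, Lemma 3 says that for integers $t\ge0$ and $y>0$
$$\theta_k(y)\le t+\frac1{t+2}\ \Longrightarrow\ y\,w_{t+1}\le w_t,\qquad\text{hence}\qquad y\,w_{t+1}>w_t\ \Longrightarrow\ \theta_k(y)>t+\frac1{t+2}. \tag{7}$$

## The tilted mean, up to an exponentially small error

For $0<q\le1$ put
$$H(q)=\frac q{1-(1-q)^{1/r}}=\sum_{i=0}^{r-1}(1-q)^{i/r}.$$
The two forms agree because $q=1-v^r$ with $v=(1-q)^{1/r}$, and $\frac{1-v^r}{1-v}=1+v+\dots+v^{r-1}$. Each term $(1-q)^{i/r}$ is continuous and concave on $(0,1]$ since $0\le i/r<1$; so $H$ is continuous and concave. Moreover $H(1)=1$ and $H(\frac12)=\frac{1/2}{1-2^{-1/r}}=\frac1{2d}$. By concavity, for $0<q<1$,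
$$H(q)+H(1-q)\le2H(\tfrac12)=\frac1d. \tag{8}$$
For $r=2$ this reads $2+\sqrt{1-q}+\sqrt q\le2+\sqrt2=1/d_2$.

**Lemma 4.** Fix $r\ge2$ and $Y>1$. There are $C$ and $\gamma<1$ such that for all large $k$ and all $y\in[1/Y,Y]$, with $q=\frac1{1+y}$,
$$\Big|\theta_k(y)-\Big(\frac{k+1}rH(q)-1+\Big(1-\frac1r\Big)q\Big)\Big|\le Ck\gamma^k .$$

*Proof.* **Step 1: an exact formula for $P_k(y)$.** Summing (1) over $k$, with $P_0=1$, gives the power series identity
$$\sum_{k\ge0}P_k(y)x^k=\sum_{t\ge0}y^tf(x)^t=\frac1{1-yf(x)}=\frac1{D(x)},\qquad D(x)=1+y-y(1+x)^r .$$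
Let $\beta=(1+\frac1y)^{1/r}>1$ and $\omega=e^{2\pi i/r}$. The zeros of $D$ are the solutions of $(1+x)^r=\beta^r$, namely $x_j=\beta\omega^j-1$ for $0\le j<r$. They are distinct, hence simple, and nonzero because $\beta>1$. Further
$$D'(x_j)=-ry(1+x_j)^{r-1}=-ry\,\frac{\beta^r}{\beta\omega^j}=-\frac{r(1+y)}{\beta\omega^j},$$
using $y\beta^r=1+y$. Since
$$\frac1{D(x)}=\sum_j\frac1{D'(x_j)(x-x_j)}=\sum_j\frac{-1}{D'(x_j)\,x_j}\cdot\frac1{1-x/x_j},$$
the coefficient of $x^k$ is
$$P_k(y)=\sum_{j=0}^{r-1}\frac{\beta\omega^j}{r(1+y)}(\beta\omega^j-1)^{-k-1}=M_k(1+R_k),$$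
where $M_k$ is the term $j=0$ and
$$M_k=\frac{\beta(\beta-1)^{-k-1}}{r(1+y)},\qquad R_k=\sum_{j=1}^{r-1}\omega^jz_j^{k+1},\qquad z_j=\frac{\beta-1}{\beta\omega^j-1}.$$

**Step 2: the other terms are negligible, also after differentiation.** For $1\le j<r$ we have $|\beta\omega^j-1|>\beta-1$, as equality in the triangle inequality would need $\omega^j=1$. So $|z_j|<1$. As $|z_j|$ is continuous in $y$ on the compact interval $[1/Y,Y]$, there is $\gamma<1$ with $|z_j|\le\gamma$ for all these $y$ and $j$. Likewise $y\,dz_j/dy$ is bounded. Hence, uniformly in $y$,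
$$R_k=O(\gamma^k),\qquad y\frac{dR_k}{dy}=\sum_{j=1}^{r-1}\omega^j(k+1)z_j^k\,y\frac{dz_j}{dy}=O(k\gamma^k).$$
The number $R_k=P_k/M_k-1$ is real, and $|R_k|\le\frac12$ for $k$ large. Therefore
$$\theta_k(y)=y\frac d{dy}\log P_k=y\frac d{dy}\log M_k+\frac{yR_k'}{1+R_k}=y\frac d{dy}\log M_k+O(k\gamma^k).$$

**Step 3: the main term.** From $r\log\beta=\log(1+\frac1y)$ we get $y\beta'/\beta=\frac1r\cdot\frac{-1}{1+y}=-\frac qr$. Also $\frac1\beta=\big(\frac y{1+y}\big)^{1/r}=(1-q)^{1/r}$ and $\frac y{1+y}=1-q$. Thus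
$$y\frac d{dy}\log M_k=\frac{y\beta'}\beta-(k+1)\frac{y\beta'}{\beta-1}-\frac y{1+y}=-\frac qr+\frac{k+1}r\cdot\frac q{1-1/\beta}-(1-q),$$
and $\frac q{1-1/\beta}=H(q)$, so this equals $\frac{k+1}rH(q)-1+(1-\frac1r)q$. $\square$

**Check at $y=1$.** Here $q=\frac12$ and the main term is $\frac{k+1}{2rd}-\frac12-\frac1{2r}$. It equals $\frac{m-1}2$ exactly when $k+1=d(rm+1)=d(n+1)$. This is where the hypothesis of Theorem A comes from, and (8) will say that no other tilt is worse than $y=1$.

## Proof of Theorem A: the bound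

Let $r\ge2$, $k\ge1$ and $k+1\le d(n+1)$. Then $k\le dn+d-1<dn=rdm$. "Large" means large in terms of $r$ only.

**The case $k\le m/2$.** For $1\le t<m/2$ we have $m-t>m/2\ge k$, so $w_{m-t}=0\le w_t$ by (2), and Lemma 1 applies.

**The case $k>m/2$.** Now $k$ is large when $m$ is, so Lemma 4 can be used once a range $[1/Y,Y]$ of tilts is fixed. As $q\to1$ we have $dH(q)\to d$, and $d<1-rd$ by (3). So we can fix $q_1\in(\frac12,1)$, depending only on $r$, with
$$dH(q_1)<1-rd .$$
Put $Y=\frac{q_1}{1-q_1}>1$, let $C,\gamma$ be as in Lemma 4, and let $E_m=\sup_{k>m/2}Ck\gamma^k$, which tends to $0$ exponentially fast as $m\to\infty$.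

**Step (a): the ratios are bounded, so that only tilts in $[1/Y,Y]$ occur.** *For $m$ large and every integer $s\ge m-k$ we have $w_{s+1}\le Yw_s$.* The tilt $y=1/Y$ corresponds to $q=\frac1{1+1/Y}=q_1$. Since $-1+(1-\frac1r)q_1<0$, Lemma 4 gives
$$\theta_k(1/Y)\le\frac{k+1}rH(q_1)+E_m\le\frac{d(n+1)}rH(q_1)+E_m=dH(q_1)\,m+O(1).$$
On the other hand $m-k>(1-rd)m$. By the choice of $q_1$, for $m$ large, $\theta_k(1/Y)\le m-k\le s$. Here $s\ge0$, and (7) with $y=1/Y$, $t=s$ gives $\frac1Yw_{s+1}\le w_s$.

**Step (b): the paired ratios (5).** *For $m$ large and integers $m-k\le s\le\frac{m-1}2$, with $s'=m-1-s$, we have $w_{s+1}w_{s'+1}\le w_sw_{s'}$.*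

First, all four weights are positive. Indeed $k+\frac kr=k\,\frac{r+1}r<(r+1)dm<m$ by (3), so $m-k>k/r$. Since $m-k\le s\le s'$ and $s'+1=m-s\le k$, all of $s,s+1,s',s'+1$ lie in $[k/r,k]$, and (2) applies.

Put $\rho=w_{s+1}/w_s$ and $\rho'=w_{s'+1}/w_{s'}$, and suppose $\rho\rho'>1$. By (a), applied to $s$ and to $s'\ge s\ge m-k$, both are at most $Y$. Choose $y$ with $1/\rho<y<\rho'$. Then $\frac1Y\le\frac1\rho<y<\rho'\le Y$, so $y$ and $1/y$ lie in $[1/Y,Y]$. Since $y\,w_{s+1}>w_s$ and $\frac1y\,w_{s'+1}>w_{s'}$, (7) gives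
$$\theta_k(y)+\theta_k(1/y)>s+s'+\frac1{s+2}+\frac1{s'+2}\ge m-1+\frac4{m+3}, \tag{9}$$
where the last step is $\frac1a+\frac1b\ge\frac4{a+b}$ with $a+b=s+s'+4=m+3$.

For the upper bound, replacing $y$ by $1/y$ replaces $q=\frac1{1+y}$ by $\frac y{1+y}=1-q$. Adding the two estimates of Lemma 4 and using (8),
$$\theta_k(y)+\theta_k(1/y)\le\frac{k+1}r\big(H(q)+H(1-q)\big)-2+\Big(1-\frac1r\Big)+2E_m\le\frac{k+1}{rd}-1-\frac1r+2E_m. \tag{10}$$
Comparing (9) and (10) and multiplying by $rd$ (recall $rm=n$),
$$k+1>d(n+1)+rd\Big(\frac4{m+3}-2E_m\Big).$$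
For $m$ large the bracket is positive, since $E_m$ is exponentially small. This contradicts $k+1\le d(n+1)$.

Here we see the use of the term $\frac1{t+2}$ in Lemma 3. With only "$\theta\le t$ implies no increase from $t$ to $t+1$", this argument would need $k+1\le d(n+1)-2rdE_m$. The term absorbs the exponential error.

**Step (c): from ratios to $w_{m-t}\le w_t$.** Let $1\le t<m/2$. If $w_{m-t}=0$ there is nothing to show. Otherwise $m-t\le k$ by (2), so $t\ge m-k>k/r$, and all of $w_t,\dots,w_{m-t}$ are positive. The product $\prod_{s=t}^{m-1-t}\frac{w_{s+1}}{w_s}$ telescopes to $\frac{w_{m-t}}{w_t}$, and replacing $s$ by $s'=m-1-s$ only reverses the order of its factors. Hence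
$$\Big(\frac{w_{m-t}}{w_t}\Big)^2=\prod_{s=t}^{m-1-t}\frac{w_{s+1}}{w_s}\cdot\frac{w_{s'+1}}{w_{s'}}\qquad(s'=m-1-s).$$
Each factor on the right is symmetric in $s$ and $s'$, and the smaller of the two lies between $t\ge m-k$ and $\frac{m-1}2$. So each factor is at most $1$ by (b), and $w_{m-t}\le w_t$. Lemma 1 now gives $N(n,r,k)=\binom nk-\binom{n-r}k$.

## Proof of Theorem A: only block stars are extremal

The plan is to find one layer where equality in Erdős–Ko–Rado is forced, and to let that layer determine the rest. Take the lowest layer with positive weight, $t_0=\lceil k/r\rceil\ge1$. For $m$ large,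
$$k+t_0\le k\,\frac{r+1}r+1\le(r+1)dm+1<m$$
by (3). As $t_0\le k$, also $2t_0\le k+t_0<m$, so $t_0<m/2$. Moreover $m-t_0>k$, so $w_{m-t_0}=0$, while $w_{t_0}>0$ by (2).

Let $\mathcal A$ be extremal with support family $F$. We have shown that the hypothesis of Lemma 1 holds, and $|\mathcal A|=|\mathcal A^*|$, so every inequality in the proof of Lemma 1 is an equality. For $t=t_0$, (4) becomes $w_{t_0}|F_{t_0}|=w_{t_0}\binom{m-1}{t_0-1}$, so $|F_{t_0}|=\binom{m-1}{t_0-1}$. By the uniqueness part of Erdős–Ko–Rado, $F_{t_0}$ consists of all $t_0$-sets containing some $i$.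

Suppose some $B\in F$ does not contain $i$. Then $|B|\le k<m-t_0$, so the complement of $B$ has more than $t_0$ elements and contains $i$. Hence it contains a $t_0$-set through $i$. That set belongs to $F$ and is disjoint from $B$, a contradiction. So every support contains $i$, $\mathcal A$ lies in the block star of $S_i$, and it equals that star because the cardinalities agree. This completes the proof of Theorem A. $\blacksquare$

## Two out of three blocks beat the star above the threshold

Now we prove Theorem B. Let $m\ge3$ and let $\mathcal B$ be the family of $k$-sets meeting at least two of $S_1,S_2,S_3$. Two supports that each contain two of $1,2,3$ share one of them, so $\mathcal B$ is block-intersecting.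

**Step 1: compare the omitted sets.** A set outside $\mathcal B$ avoids at least two of the three blocks. For each of the three pairs, $\binom{n-2r}k$ sets avoid it. A set avoiding all three blocks is counted three times, and every other omitted set once. So $\mathcal B$ omits $3\binom{n-2r}k-2\binom{n-3r}k$ sets. The star $\mathcal A^*$ omits $\binom{n-r}k$, which is positive as $k\le n-r$. With
$$u=\frac{\binom{n-2r}k}{\binom{n-r}k},\qquad u_3=\frac{\binom{n-3r}k}{\binom{n-r}k},$$
we get
$$|\mathcal B|-|\mathcal A^*|=\binom{n-r}kW,\qquad W=1-3u+2u_3. \tag{11}$$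
We must show $W>0$ for $n$ large.

**The test case again.** For $r=2$, $n=40$, $k=12$: $u=\frac{26\cdot25}{38\cdot37}=\frac{325}{703}$ and $u_3=u\cdot\frac{24\cdot23}{36\cdot35}=\frac{325}{703}\cdot\frac{46}{105}$. So $W=\frac{73815-102375+29900}{73815}=\frac{1340}{73815}>0$, and the star is not optimal, as announced.

Put $p=k/n$. If $k\le n-2r$, cancelling factorials gives
$$u=\prod_{i=0}^{r-1}\frac{n-r-i-k}{n-r-i}=\prod_{i=0}^{r-1}\Big(1-\frac k{n-r-i}\Big),$$
and otherwise $u=0$. In both cases $u\le(1-p)^r$.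

**Step 2: the easy range $u\le\frac13$.** If $k\le n-3r$, then $u_3>0$ and $W\ge2u_3>0$. If $k>n-3r$, then $1-p<3r/n$, so $u\le(3r/n)^r<\frac13$ for $n$ large, and $W\ge1-3u>0$.

**Step 3: an expansion of $W$ when $u>\frac13$.** Then $(1-p)^r>\frac13$, so $p\le c:=1-3^{-1/r}<1$ and $n-k\ge(1-c)n$. For $n$ large this gives $k\le n-3r$, and all $O$-terms below are uniform in such $p$. Write
$$1-\frac k{n-r-i}=\frac{n-k-(r+i)}{n-(r+i)}=(1-p)\,\frac{1-(r+i)/(n-k)}{1-(r+i)/n}.$$
The last fraction is $1-(r+i)\big(\frac1{n-k}-\frac1n\big)+O(n^{-2})$, and $\frac1{n-k}-\frac1n=\frac k{n(n-k)}=\frac p{(1-p)n}$. Since $\sum_{i=0}^{r-1}(r+i)=r^2+\frac{r(r-1)}2=\frac{3r^2-r}2$,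
$$u=(1-p)^r\Big(1-\frac p{(1-p)n}\cdot\frac{3r^2-r}2+O(n^{-2})\Big). \tag{12}$$
Next, $\frac{u_3}u=\prod_{i=0}^{r-1}\frac{n-2r-i-k}{n-2r-i}$. Compare this factor by factor with $u$. With $a=n-r-i$,
$$\frac{(a-r-k)\,a}{(a-r)(a-k)}=1-\frac{(a-r)(a-k)-a(a-r-k)}{(a-r)(a-k)}=1-\frac{rk}{(a-r)(a-k)} .$$
Therefore
$$\frac{u_3}u=u\prod_{i=0}^{r-1}\Big(1-\frac{rk}{(n-2r-i)(n-r-i-k)}\Big)=u\Big(1-\frac{r^2p}{(1-p)n}+O(n^{-2})\Big),$$
because each subtracted term is $\frac{rk}{n(n-k)}+O(n^{-2})=\frac{rp}{(1-p)n}+O(n^{-2})$. Inserting $u_3$ into $W$ and using $1-3u+2u^2=(1-u)(1-2u)$,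
$$W=(1-u)(1-2u)-\frac{2u^2r^2p}{(1-p)n}+O(n^{-2}). \tag{13}$$

**Step 4: $p$ clearly above $d$.** Put $C'=\frac{r^2c}{2(1-c)}$ and $K=2C'+2$, constants depending only on $r$. Suppose $p\ge d+K/n$. Since $1-d-\frac Kn\le(1-d)(1-\frac Kn)$ and $(1-d)^r=\frac12$, for $n>K$
$$u\le\Big(1-d-\frac Kn\Big)^r\le\frac12\Big(1-\frac Kn\Big)^r\le\frac12\Big(1-\frac Kn\Big).$$
So $1-2u\ge K/n$ and $1-u\ge\frac12$. As $2u^2\le\frac12$ and $\frac p{1-p}\le\frac c{1-c}$, the middle term of (13) is at most $C'/n$ in absolute value. Hence $W\ge\frac K{2n}-\frac{C'}n+O(n^{-2})=\frac1n+O(n^{-2})>0$ for $n$ large.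

**Step 5: $p$ within $O(1/n)$ of $d$.** Otherwise write $p=d-x/n$, that is, $x=dn-k$. Now $x>-K$, and the hypothesis on $k$ says $x\le\frac{(r-1)d}2-\delta$. So $x$ is bounded in terms of $r$, and
$$(1-p)^r=\Big(1-d+\frac xn\Big)^r=\frac12\Big(1+\frac{rx}{(1-d)n}+O(n^{-2})\Big).$$
Since $\frac p{1-p}=\frac d{1-d}+O(\frac1n)$, (12) gives $u=\frac12+O(\frac1n)$ and
$$1-2u=\frac1{(1-d)n}\Big(\frac{d(3r^2-r)}2-rx\Big)+O(n^{-2}).$$
In (13), $1-u=\frac12+O(\frac1n)$ multiplies a quantity of size $O(\frac1n)$, and $2u^2=\frac12+O(\frac1n)$. So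
$$W=\frac1{2(1-d)n}\Big(\frac{d(3r^2-r)}2-rx-r^2d\Big)+O(n^{-2}).$$
As $\frac{d(3r^2-r)}2-r^2d=\frac{d(r^2-r)}2=r\cdot\frac{(r-1)d}2$, this becomes
$$W=\frac r{2(1-d)n}\Big(\frac{(r-1)d}2-x\Big)+O(n^{-2})\ge\frac{r\delta}{2(1-d)n}+O(n^{-2}),$$
which is positive for $n$ large, uniformly in $x$. All cases are covered, and Theorem B is proved. $\blacksquare$

## The gap between the two thresholds

It remains to prove Corollary C. Let $n$ be large and divisible by $r$. For $k>n-r$ the block star consists of all $k$-sets and is optimal. For $1\le k\le n-r$, Theorem A decides the case $k\le d(n+1)-1$, and Theorem B decides the case $k\ge dn-\frac{(r-1)d}2+\delta$. The undecided $k$ lie in the open interval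
$$\Big(d(n+1)-1,\ \ dn-\frac{(r-1)d}2+\delta\Big),\qquad\text{of length } 1-\frac{(r+1)d}2+\delta .$$
Take $\delta=\frac{(r+1)d}2$. The right endpoint becomes $d(n+1)$ and the length becomes $1$. An open interval of length $1$ contains at most one integer. $\blacksquare$
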